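# Every ring embeds in a strongly clean ring

## Strongly clean elements, Dedekind finite rings, unital embeddings

All rings are associative with identity. Subrings and ring homomorphisms are unital: a subring has the same $1$ as the big ring, and a homomorphism sends $1$ to $1$. Maps are written on the left, so $fg$ means $f\circ g$.

**Definition (strongly clean).** An element $a$ of a ring $R$ is *strongly clean in $R$* if $a=e+u$ with $e\in R$, $e^2=e$, with $u$ a unit of $R$, and with $eu=ue$. The ring $R$ is *strongly clean* if all its elements are strongly clean in $R$.

*Examples.* A field is strongly clean: a nonzero $a$ is $0+a$, and $0=1+(-1)$. The ring $\mathbb Z$ is not: its idempotents are $0$ and $1$, and neither $3-0=3$ nor $3-1=2$ is a unit. But $3$ is strongly clean in the larger ring $\mathbb Q$. So the phrase "in $R$" matters, and an element may become strongly clean when the ring grows. Once $a=e+u$ holds in $R$ with the required properties, it holds in every ring containing $R$, because idempotents, units and equations persist in overrings.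

**Definition (Dedekind finite).** A ring $R$ is *Dedekind finite* if for all $a,b\in R$, $ab=1$ implies $ba=1$.

*Examples.* Commutative rings are Dedekind finite. So is $M_n(F)$ for a field $F$: if $ab=1$ then $a$ has rank $n$, hence is invertible, and $b=a^{-1}$. The standard failure is the shift. Let $F$ be a field, let $F^{(\mathbb N)}$ have basis $\varepsilon_0,\varepsilon_1,\dots$, and put
$$b(\varepsilon_i)=\varepsilon_{i+1},\qquad a(\varepsilon_0)=0,\quad a(\varepsilon_{i+1})=\varepsilon_i. \tag{1}$$
Then $ab=1$, but $ba(\varepsilon_0)=0$, so $ba\neq1$. The same formulas work over $\mathbb Z$ in place of $F$.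

**Definition ($k$-algebra).** For a commutative ring $k$, a *$k$-algebra* is a ring $R$ with a ring homomorphism $k\to Z(R)$ into its center. A homomorphism of $k$-algebras is a ring homomorphism compatible with the maps from $k$.

*Examples.* Every ring is a $\mathbb Z$-algebra in exactly one way. If $k$ is commutative and $V$ is a $k$-module, then $\operatorname{End}_k(V)$ is a $k$-algebra: multiplication by $c\in k$ is $k$-linear since $k$ is commutative, and it commutes with all $k$-linear maps by their linearity.

We can now pose the question, which comes from "Central Quasipolar Rings", http://www.scielo.org.co/pdf/rcm/v49n2/v49n2a05.pdf.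

**Problem.** Prove or disprove: every strongly clean ring is Dedekind finite.

Note how the two properties behave under passing to subrings. If $S$ is Dedekind finite, so is every subring of $S$. Strong cleanness does not pass to subrings, as $\mathbb Z\subseteq\mathbb Q$ shows. The answer will be no, and this difference is what makes the disproof possible.

## A splitting criterion, tested on local, finite and matrix rings

We first rewrite strong cleanness of one element in a form that can be checked by equations.

**Lemma 1 (splitting criterion).** Let $\Lambda$ be a ring, $x\in\Lambda$, and $E=\{f\in\Lambda: fx=xf\}$, a subring of $\Lambda$ containing $x$. Then $x$ is strongly clean in $\Lambda$ if and only if there is an idempotent $e\in E$ with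
$$e\in xE\quad\text{and}\quad 1-e\in(1-x)E. \tag{2}$$
In that case $u=x-(1-e)$ is a unit and $x=(1-e)+u$ is a strongly clean decomposition.

*Proof.* Suppose $e\in E$ is an idempotent with $e=xg$ and $1-e=(1-x)h$, where $g,h\in E$. All of $e,g,h$ commute with $x$. Writing $x=xe+x(1-e)$ we get
$$u=x-(1-e)=xe-(1-x)(1-e).$$
The candidate for the inverse is
$$w=ege-(1-e)h(1-e).$$
In $uw$ and $wu$ the mixed products vanish, because $e$ commutes with $x$ and $e(1-e)=0$:
$$xe\cdot(1-e)h(1-e)=0,\qquad (1-x)(1-e)\cdot ege=0,$$
$$ege\cdot(1-x)(1-e)=eg(1-x)e(1-e)=0,\qquad (1-e)h(1-e)\cdot xe=(1-e)hx(1-e)e=0.$$
Hence, moving $x$ past $e$ again,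
$$uw=xe\,ge+(1-x)(1-e)h(1-e)=e(xg)e+(1-e)\bigl((1-x)h\bigr)(1-e)=e+(1-e)=1.$$
For $wu$ we also use that $g$ and $h$ commute with $x$:
$$wu=eg\,xe+(1-e)h(1-x)(1-e)=e(xg)e+(1-e)\bigl((1-x)h\bigr)(1-e)=1.$$
So $u$ is a unit of $\Lambda$, and $x=(1-e)+u$. The idempotent $1-e$ commutes with $x$, hence with $u=x-(1-e)$.

Conversely, let $x=f+u$ be a strongly clean decomposition and put $e=1-f$. Then $f$ and $u$ commute with each other, hence with $x$. The inverse $u^{-1}$ commutes with $u$ and $f$, hence with $x$. So $e,f,u^{-1}\in E$. Since $ef=0$, we have $ex=eu$, so $e=exu^{-1}=x(eu^{-1})\in xE$. Also $f(1-x)=f-f-fu=-fu$, so $1-e=f=(1-x)(-fu^{-1})\in(1-x)E$. $\square$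

When $\Lambda=\operatorname{End}_k(M)$, the criterion has a geometric meaning: $M=eM\oplus(1-e)M$ is an $x$-invariant decomposition such that $x$ is invertible on $eM$ and $1-x$ is invertible on $(1-e)M$. Indeed $ege$ and $(1-e)h(1-e)$ give the inverses. Conversely, given such a decomposition $M=A\oplus B$, let $e$ be the projection onto $A$ along $B$, let $g$ be $x^{-1}$ on $A$ and $0$ on $B$, and let $h$ be $0$ on $A$ and $(1-x)^{-1}$ on $B$. These maps commute with $x$, and (2) holds.

Now some cases.

*Local rings.* Here $x$ or $1-x$ is a unit for every $x$. Take $e=1$ or $e=0$ accordingly, so the ring is strongly clean. It is also Dedekind finite: if $ab=1$, then $(ba)^2=b(ab)a=ba$, and a local ring has only the idempotents $0$ and $1$. If $ba=0$, then $1=(ab)(ab)=a(ba)b=0$, which is impossible in a local ring. So $ba=1$.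

*Matrices over a field.* For $x\in M_n(F)$, Fitting's lemma gives $F^n=A\oplus B$ with $A=\operatorname{im}x^n$ and $B=\ker x^n$, where $x$ is invertible on $A$ and nilpotent on $B$. On $B$ the map $1-x$ is invertible. So $M_n(F)$ is strongly clean, and we saw that it is Dedekind finite.

*Finite rings.* Let $\Lambda$ be finite and $x\in\Lambda$. Two powers of $x$ agree, say $x^i=x^{i+p}$ with $i,p\ge1$. Then $x^{m+p}=x^m$ for all $m\ge i$. Let $N\ge i$ be a multiple of $p$. Then $x^{2N}=x^N$, so $e=x^N$ is idempotent, and
$$e=x\cdot x^{N-1},\qquad 1-e=(1-x)(1+x+\dots+x^{N-1}). \tag{3}$$
So (2) holds, and every finite ring is strongly clean. Every finite ring is also Dedekind finite: if $ab=1$, then $s\mapsto bs$ is injective since $a(bs)=s$, hence surjective. So $bc=1$ for some $c$, and $c=(ab)c=a(bc)=a$, giving $ba=1$.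

In all these cases the answer is "Dedekind finite". Keep (3) in mind: every power $f=x^m$ with $m\ge1$ satisfies $f\in xE$ and $1-f\in(1-x)E$, and finiteness is used only to find an idempotent among the powers.

## The shift on $F[t]$ and the shift on its dual

The natural candidate for a counterexample is $\operatorname{End}_F(F^{(\mathbb N)})$, which is not Dedekind finite by (1). Is it strongly clean?

The element $a$ causes no trouble. It is locally nilpotent (every vector is killed by some power of $a$), so $1-a$ is invertible with inverse $\sum_{i\ge0}a^i$, and $a=1+(a-1)$ is a strongly clean decomposition. So from $ab=1\ne ba$ and a decomposition of $a$ alone one cannot hope for a contradiction.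

The element $b$ is where the candidate fails. Identify $F^{(\mathbb N)}$ with $F[t]$ by $\varepsilon_i=t^i$. Then $b$ is multiplication by $t$. A map commuting with $b$ is $F[t]$-linear, so it is multiplication by its value at $1$. Thus the centralizer $E$ of $b$ is $F[t]$, a domain, whose only idempotents are $0$ and $1$. For $e=1$, (2) would require $1\in tF[t]$; for $e=0$ it would require $1\in(1-t)F[t]$. Both are false. By Lemma 1, $b$ is not strongly clean in $\operatorname{End}_F(F^{(\mathbb N)})$: there are too few idempotents commuting with $b$.

Now let $t$ act on a different module. Take $F=\mathbb F_p$ and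
$$V=\operatorname{Hom}_{F}(F[t],F),\qquad (tv)(s)=v(st).$$
Recording $v$ by the sequence $v_i=v(t^i)$, we have $V=F^{\mathbb N}$, all sequences, and $t$ acts as
$$x(v_0,v_1,v_2,\dots)=(v_1,v_2,v_3,\dots).$$

*The map $x$ is strongly clean in $\operatorname{End}_F(V)$.* Let $B\subseteq V$ be the finitely supported sequences. On $B$ the map $x$ is locally nilpotent and surjective. A nonzero polynomial is $t^jq$ with $q(0)\ne0$, and $q(x)$ is invertible on $B$ by local nilpotence. So $B$ is a divisible $F[t]$-module. Divisible modules over a principal ideal domain are injective, hence $V=A\oplus B$ for some $F[t]$-submodule $A$. On $B$ the map $1-x$ is invertible. On $A$ the map $x$ is injective, because $\ker x=F\varepsilon_0\subseteq B$. It is also surjective on $A$: given $\alpha\in A$, write $\alpha=xv$ with $v\in V$ and $v=\alpha'+\beta'$ with $\alpha'\in A$, $\beta'\in B$; comparing $A$-components gives $\alpha=x\alpha'$. So $V=A\oplus B$ is a decomposition as in the geometric form of Lemma 1.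

*The idempotent cannot be chosen continuous.* Give $V=F^{\mathbb N}$ the product topology, with $F$ discrete; $V$ is a compact group and $x$ is continuous. Let $f$ be a continuous $F$-linear map commuting with $x$. The map $v\mapsto(fv)_0$ is a continuous linear functional to a discrete group, so its kernel is open and contains $\{v:v_0=\dots=v_N=0\}$ for some $N$. So $(fv)_0=\sum_{i\le N}c_iv_i$ for some $c_i\in F$, and then
$$(fv)_j=(x^jfv)_0=(fx^jv)_0=\sum_{i\le N}c_iv_{i+j},$$
which says $f=\sum c_ix^i$. The $c_i$ are determined by $f$, so the continuous centralizer of $x$ is again $F[t]$, with idempotents $0$ and $1$ only. Neither $x$ nor $1-x$ is invertible: $x$ kills $\varepsilon_0$ and $1-x$ kills constant sequences. So $x$ is not strongly clean in the ring of continuous endomorphisms.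

This example fixes the plan. Let the ring act on a compact group $V$, so that each element of the ring acts continuously, but look for the idempotents among *all* additive endomorphisms. In a finite ring the idempotent was found among the powers of $x$, by finiteness. Here the tool is compactness: a limit of endomorphisms need not be continuous, but it is still additive.

## The embedding theorem and the failure of Dedekind finiteness

**Theorem 2.** Let $k$ be a commutative ring and $R$ a $k$-algebra ($k=\mathbb Z$ covers all rings). Then there is a $k$-algebra $S\supseteq R$ with the same identity such that $S$ is strongly clean. Moreover $M_n(S)$ is strongly clean for every $n\ge1$.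

**Corollary 3.** There are strongly clean rings that are not Dedekind finite. For instance, let $R=\operatorname{End}_{\mathbb Z}(\mathbb Z^{(\mathbb N)})$ with $a,b$ as in (1), and let $S\supseteq R$ be the ring of Theorem 2. Then $S$ is strongly clean, and in $S$ still $ab=1\ne ba$.

*Proof of Corollary 3 from Theorem 2.* In $R$ we have $ab=1\neq ba$. As $R$ is a subring of $S$ with the same identity, both facts hold in $S$. $\square$

The proof of Theorem 2 takes the next three sections and uses no assumption beyond ZFC.

## Idempotents in compact semigroups with one-sided continuity

The replacement for "some power of $x$ is idempotent" is the following lemma. We work with a *semigroup*, a set with an associative multiplication, that carries a compact Hausdorff topology for which each right multiplication $f\mapsto fg$ is continuous; nothing is asked of $g\mapsto fg$.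

*Examples.* Any finite semigroup with the discrete topology is of this kind. So is the set $X^X$ of all maps from a compact Hausdorff space $X$ to itself, under composition and with the product topology: it is compact by Tychonoff's theorem, and the $v$-coordinate of $fg$ is $f(g(v))$, that is, the $g(v)$-coordinate of $f$, which depends continuously on $f$. Compactness cannot be dropped: the positive integers under addition, with the discrete topology, contain no idempotent.

**Lemma 4 (Ellis–Numakura).** Let $C$ be a nonempty compact Hausdorff space with an associative multiplication such that $f\mapsto fg$ is continuous for each fixed $g\in C$. Then $C$ contains an element $e$ with $e^2=e$.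

*Proof.* **Step 1: a minimal closed subsemigroup.** Consider the nonempty closed subsemigroups of $C$, ordered by reverse inclusion; $C$ is one of them. The intersection of a nonempty chain of them is closed and closed under multiplication, and it is nonempty because $C$ is compact and the chain has the finite intersection property. By Zorn's lemma there is a minimal nonempty closed subsemigroup $L$.

**Step 2: $Le=L$ for $e\in L$.** Pick any $e\in L$. The set $Le$ is nonempty. It is the image of the compact set $L$ under the continuous map $f\mapsto fe$, so it is compact, hence closed. It lies in $L$, and it is closed under multiplication: $(le)(l'e)=(lel')e\in Le$. By minimality $Le=L$.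

**Step 3: $e$ is idempotent.** Let $L'=\{f\in L: fe=e\}$. It is nonempty since $e\in L=Le$. It is closed, being the preimage of the point $e$ under the continuous map $f\mapsto fe$ on $L$. It is a subsemigroup: if $fe=e$ and $f'e=e$, then $ff'e=fe=e$. By minimality $L'=L$. So $e\in L'$, that is, $e^2=e$. $\square$

## Continuous endomorphisms of a compact group are strongly clean among all endomorphisms

Now we apply Lemma 4 to a semigroup of endomorphisms whose idempotents satisfy (2) by construction.

**Lemma 5.** Let $V$ be a compact Hausdorff abelian topological group, $K$ a set of continuous additive endomorphisms of $V$, and $\Lambda$ the ring of all (not necessarily continuous) additive endomorphisms of $V$ commuting with every element of $K$. Let $x\in\Lambda$ be continuous. Then $x$ is strongly clean in $\Lambda$.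

The set $K$ will record scalars. In the example above, $V=\mathbb F_p^{\mathbb N}$, one may take $K$ empty, and $x$ is the shift.

*Proof.* Let $E=\{f\in\Lambda: fx=xf\}$, a subring of $\Lambda$ containing $x$. Give $V^V$ the product topology. It is compact Hausdorff, and the evaluations $f\mapsto f(v)$ are continuous.

**Step 1: $E$ is closed in $V^V$, hence compact.** The set $E$ is cut out of $V^V$ by the conditions
$$f(v+w)=f(v)+f(w),\qquad f(xv)=x(f(v)),\qquad f(cv)=c(f(v))\qquad(v,w\in V,\ c\in K).$$
For fixed $v,w,c$, both sides of each equation are continuous functions of $f$ with values in the Hausdorff space $V$: they are built from evaluations, addition in $V$, the map $x$, and the map $c$, all continuous. So each condition defines a closed set, and $E$ is their intersection. This is one place where continuity of $x$ and of $K$ is used. Continuity of $f$ is not required; as a condition on $f$ it need not be closed.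

**Step 2: which multiplications are continuous.** For fixed $g\in E$, the map $f\mapsto fg$ on $E$ is continuous, because the $v$-coordinate of $fg$ is the $g(v)$-coordinate of $f$. For a *continuous* $y\in E$, the map $g\mapsto yg$ on $E$ is continuous too, because its $v$-coordinate is $y(g(v))$. We use the second fact for $y=x$ and $y=1-x$.

**Step 3: a compact set encoding (2).** Put
$$C=\{f\in E:\ f\in xE\ \text{ and }\ 1-f\in(1-x)E\}=xE\cap\bigl(1-(1-x)E\bigr). \tag{4}$$
By Step 2, $xE$ and $(1-x)E$ are continuous images of the compact set $E$, hence compact. So is $1-(1-x)E$, because negation and translation by the fixed element $1$ are continuous on $V^V$, coordinate by coordinate. So $C$ is an intersection of two compact subsets of a Hausdorff space, and is compact Hausdorff. It is nonempty, because $x=x\cdot1$ and $1-x=(1-x)\cdot1$ show $x\in C$.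

**Step 4: $C$ is closed under multiplication.** Let $f,f'\in C$, with $f=xg$, $1-f=(1-x)h$ and $1-f'=(1-x)h'$, where $g,h,h'\in E$. Then $ff'=x(gf')\in xE$. Since $f$ commutes with $x$,
$$1-ff'=(1-f)+f(1-f')=(1-x)h+f(1-x)h'=(1-x)(h+fh')\in(1-x)E.$$
So $ff'\in C$. In particular $C$ contains all powers $x^m$ with $m\ge1$, as in (3).

**Step 5: the idempotent.** By Step 2, right multiplications are continuous on $C$. By Lemma 4, $C$ contains an idempotent $e$. By the definition (4) of $C$, this $e$ lies in $E$ and satisfies (2). Lemma 1 shows that $x$ is strongly clean in $\Lambda$, with $x=(1-e)+\bigl(x-(1-e)\bigr)$. $\square$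

## The character group of a ring, and a union of overrings

It remains to let an arbitrary ring act faithfully and continuously on a compact group. We dualize, as in the example. Let $\mathbb T=\mathbb R/\mathbb Z$. It is a compact Hausdorff group, and it is a divisible abelian group. Recall that a homomorphism from a subgroup of an abelian group $G$ to a divisible group extends to $G$.

**Lemma 6.** Let $R$ be a $k$-algebra. There is a $k$-algebra $R'$ and an injective homomorphism of $k$-algebras $R\to R'$ such that, for every $n\ge1$, every element of $M_n(R)$ is strongly clean in $M_n(R')$.

*Proof.* **Step 1: the compact group.** Let $V=\operatorname{Hom}_{\mathbb Z}(R,\mathbb T)$, the additive maps $R\to\mathbb T$. It is a subgroup of $\mathbb T^R$, and it is closed, being defined by the closed conditions $v(s+s')=v(s)+v(s')$. As $\mathbb T^R$ is a compact Hausdorff topological abelian group, so is $V$. For $R=\mathbb F_p[t]$ every $v\in V$ takes values in $\tfrac1p\mathbb Z/\mathbb Z\cong\mathbb F_p$, and $V$ is the group $\mathbb F_p^{\mathbb N}$ of the example.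

**Step 2: the action of $R$.** Put $(rv)(s)=v(sr)$. This is additive in $r$ and in $v$, $1$ acts as the identity, and
$$(r(r'v))(s)=(r'v)(sr)=v(srr')=((rr')v)(s).$$
So $V$ is a left $R$-module. Each $r$ acts continuously, because the $s$-coordinate of $rv$ is the $sr$-coordinate of $v$.

**Step 3: the action is faithful.** Let $r\ne0$. The cyclic group $\mathbb Zr\subseteq R$ is nonzero, so it has a homomorphism to $\mathbb T$ that is nonzero on $r$: send $r$ to $\tfrac12$ if $r$ has infinite additive order, and to $\tfrac1m$ if it has order $m\ge2$. As $\mathbb T$ is divisible, this extends to some $v\in V$, with $v(r)\ne0$. Then $(rv)(1)=v(r)\neq0$, so $r$ does not act as $0$.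

**Step 4: the overring.** The ring $k$ acts on $V$ through $k\to Z(R)\subseteq R$. Let $R'=\operatorname{End}_k(V)$, a $k$-algebra. Since the image of $k$ is central in $R$, every $r\in R$ acts $k$-linearly. So we get a homomorphism of $k$-algebras $R\to R'$, injective by Step 3.

**Step 5: matrices.** Let $x=(r_{ij})\in M_n(R)$. It acts on $V^n$ by $(xv)_i=\sum_jr_{ij}v_j$, a continuous map since its coordinates are finite sums of continuous maps; and it is $k$-linear. Let $K$ be the set of maps by which elements of $k$ act on $V^n$; they are continuous. The ring $\Lambda$ of Lemma 5 for the compact group $V^n$ and this $K$ is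
$$\Lambda=\operatorname{End}_k(V^n)=M_n(\operatorname{End}_k(V))=M_n(R'),$$
where an endomorphism of $V^n$ corresponds to the matrix of its components $V\to V$. Under this identification $x$ is the image of $(r_{ij})$ in $M_n(R')$. By Lemma 5, $x$ is strongly clean in $M_n(R')$. $\square$

Lemma 6 does not say that $R'$ is strongly clean. Its elements are arbitrary $k$-linear maps, possibly discontinuous, and Lemma 5 says nothing about those. But $R'$ is again a $k$-algebra, so it acts faithfully and continuously on its own, new, compact group $\operatorname{Hom}_{\mathbb Z}(R',\mathbb T)$. So we iterate.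

*Proof of Theorem 2.* Put $S_0=R$ and $S_{m+1}=(S_m)'$ as in Lemma 6. Regard the injections as inclusions of $k$-algebras with the same identity,
$$S_0\subseteq S_1\subseteq S_2\subseteq\cdots,\qquad S=\bigcup_mS_m.$$
Then $S$ is a $k$-algebra containing $R$ with the same identity. Let $n\ge1$ and $x\in M_n(S)$. The finitely many entries of $x$ lie in a common $S_m$, so $x\in M_n(S_m)$. By Lemma 6, $x=e+u$ with $e^2=e$, $u$ a unit, $eu=ue$, all in $M_n(S_{m+1})\subseteq M_n(S)$. So $M_n(S)$ is strongly clean for every $n\ge1$; the case $n=1$ is $S$ itself. $\square$

With this, Corollary 3 is proved: not every strongly clean ring is Dedekind finite.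

## Universal sentences, and a strongly clean ring with $S\cong S^2$

The only feature of Dedekind finiteness that Corollary 3 used is that it passes to subrings.

**Theorem 7.** Let $P$ be a property of rings that passes to unital subrings and is invariant under isomorphism. If all strongly clean rings have $P$, then all rings have $P$. The same holds with "strongly clean" replaced by "all matrix rings are strongly clean".

*Proof.* Let $R$ be any ring. By Theorem 2 with $k=\mathbb Z$, $R$ is isomorphic to a unital subring of a ring $S$ all of whose matrix rings are strongly clean; in particular $S=M_1(S)$ is strongly clean. Under either hypothesis $S$ has $P$, hence so does the subring, hence so does $R$. $\square$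

For example, a *universal sentence* in the language of rings is a sentence $\forall x_1\cdots\forall x_n\,\varphi$ with $\varphi$ quantifier-free in $+,-,\cdot,0,1$, such as $\forall x\forall y\,(xy=1\to yx=1)$. If it is true in a ring, it is true in each unital subring. By Theorem 7, a universal sentence true in all strongly clean rings is true in all rings: no nontrivial universal sentence is a consequence of strong cleanness.

Recall that a ring $S$ has *invariant basis number* if $S^m\cong S^n$ as right modules implies $m=n$. A field has it, by counting dimensions.

**Corollary 8.** There is a strongly clean ring $S$, with all $M_n(S)$ strongly clean, such that $S\cong S^2$ as right $S$-modules. So even invariant basis number fails.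

*Proof.* Let $F$ be a field and $R=\operatorname{End}_F(F^{(\mathbb N)})$. Split $\mathbb N$ into the even and the odd numbers, and let
$$b_1(\varepsilon_i)=\varepsilon_{2i},\quad b_2(\varepsilon_i)=\varepsilon_{2i+1},\quad a_1(\varepsilon_{2i})=\varepsilon_i,\ a_1(\varepsilon_{2i+1})=0,\quad a_2(\varepsilon_{2i+1})=\varepsilon_i,\ a_2(\varepsilon_{2i})=0.$$
Checking on basis vectors, $a_ib_j=\delta_{ij}$. Moreover $b_1a_1$ and $b_2a_2$ are the projections onto the spans of the even and the odd basis vectors, so $b_1a_1+b_2a_2=1$. These relations persist in the ring $S\supseteq R$ of Theorem 2. The maps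
$$S\to S^2,\ s\mapsto(a_1s,a_2s),\qquad S^2\to S,\ (s_1,s_2)\mapsto b_1s_1+b_2s_2$$
are right $S$-linear. One composite is $s\mapsto(b_1a_1+b_2a_2)s=s$. The other sends $(s_1,s_2)$ to the pair with entries $a_i(b_1s_1+b_2s_2)=s_i$. So they are mutually inverse isomorphisms. $\square$

## Countable simple strongly clean algebras

The ring of Theorem 2 is in general very large. Over a field, one can pass to simple and small examples. A ring is *simple* if it is nonzero and its only two-sided ideals are $0$ and the whole ring; for example $M_n(F)$ over a field $F$. Equivalently, it is nonzero and for each nonzero $x$ there are finitely many $p_i,q_i$ with $\sum_ip_ixq_i=1$.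

**Theorem 9.** Let $k$ be a field and $R\ne0$ a $k$-algebra. Then $R$ embeds unitally in a simple $k$-algebra $T$ such that $M_n(T)$ is strongly clean for all $n\ge1$ and $|T|\le\max(|R|,\aleph_0)$. In particular, over every countable field there is a countable simple strongly clean algebra that is not Dedekind finite.

One is tempted to take the ring $S$ of Theorem 2 and divide by a maximal ideal $\mathfrak m$. Strong cleanness survives in the quotient, but the embedding may not: nothing prevents $R\cap\mathfrak m\ne0$. So we first embed $R$ in a simple algebra.

*Proof.* **Step 1: $R$ embeds in a simple $k$-algebra $Q$.** Let $\lambda\ge\dim_kR$ be an infinite cardinal, $U$ a $k$-space of dimension $\lambda$, and $W=R\otimes_kU$. As $R\neq0$, $\dim W=\dim_kR\cdot\lambda=\lambda$. Let $R$ act on $W$ by left multiplication on the first factor. For $0\neq r\in R$ the image of this action is $rR\otimes_kU$, and $rR\ne0$, so $r$ acts with rank $\dim(rR)\cdot\lambda=\lambda$.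

Let $I$ be the set of endomorphisms of $W$ of rank $<\lambda$. It is closed under sums, since the rank of a sum is at most the sum of the ranks and $\lambda$ is infinite. It is closed under multiplication on either side by any endomorphism, since this does not increase the rank. And $1\notin I$. So $I$ is a proper ideal. Put $Q=\operatorname{End}_k(W)/I$.

To see that $Q$ is simple, let $f\in\operatorname{End}_k(W)$ represent a nonzero element of $Q$, that is, let $f$ have rank $\lambda$. Choose a complement $W_0$ of $\ker f$ in $W$. As $f$ maps $W_0$ isomorphically onto $f(W)$, $\dim W_0=\lambda$. So there is an isomorphism $h:W\to W_0$, and $fh:W\to f(W)$ is an isomorphism. Let $g:W\to W$ be any linear extension of its inverse $f(W)\to W$. Then $gfh=1$. So every nonzero element of $Q$ generates the unit ideal. As each $r\ne0$ has rank $\lambda$, the homomorphism of $k$-algebras $R\to Q$ is injective.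

**Step 2: a simple strongly clean overring.** Let $S\supseteq Q$ be the $k$-algebra of Theorem 2 applied to $Q$. As $S\ne0$, Zorn's lemma gives a maximal two-sided ideal $\mathfrak m$ of $S$. Put $T_0=S/\mathfrak m$, a simple $k$-algebra. The set $Q\cap\mathfrak m$ is an ideal of $Q$ not containing $1$, so it is $0$ as $Q$ is simple. Hence $R\subseteq Q\hookrightarrow T_0$.

For each $n$, $M_n(T_0)$ is a homomorphic image of the strongly clean ring $M_n(S)$. A homomorphic image of a strongly clean ring is strongly clean: lift an element, decompose it as $e+u$, and project; idempotents, units and commutation are preserved. So all $M_n(T_0)$ are strongly clean.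

**Step 3: cutting down the cardinality.** Write $\kappa=\max(|R|,\aleph_0)$. Let $X_0=R\subseteq T_0$. It contains $k$, because $k$ is a field and $R\ne0$. Given a subring $X_m\subseteq T_0$ containing $X_0$ with $|X_m|\le\kappa$, make the following choices.

- For each $n\ge1$ and each $x\in M_n(X_m)$, choose a strongly clean decomposition $x=e+u$ in $M_n(T_0)$.
- For each $0\ne x\in X_m$, choose finitely many $p_i,q_i\in T_0$ with $\sum_ip_ixq_i=1$; they exist because $T_0$ is simple.

Let $X_{m+1}$ be the subring of $T_0$ generated by $X_m$, all entries of the chosen $e$, $u$ and $u^{-1}$, and all the chosen $p_i,q_i$. There are at most $\kappa$ matrices $x$ of all sizes over $X_m$, each contributing finitely many entries, and at most $\kappa$ elements $x$ for the second choice, each contributing finitely many elements. So $X_{m+1}$ is generated by at most $\kappa$ elements. Its elements are finite sums of signed finite products of generators, so $|X_{m+1}|\le\kappa$.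

Put $T=\bigcup_mX_m$. It is a subring of $T_0$ containing $R\supseteq k$, hence a $k$-algebra, and $|T|\le\aleph_0\cdot\kappa=\kappa$. It is simple: a nonzero $x\in T$ lies in some $X_m$, and $\sum_ip_ixq_i=1$ with $p_i,q_i\in X_{m+1}\subseteq T$. All $M_n(T)$ are strongly clean: $x\in M_n(T)$ lies in some $M_n(X_m)$, and the chosen $e,u,u^{-1}$ lie in $M_n(X_{m+1})\subseteq M_n(T)$, so $u$ is a unit of $M_n(T)$. Including $u^{-1}$ among the generators is needed here, since a unit of $T_0$ lying in a subring need not be a unit of that subring.

**Step 4: the countable example.** Let $k$ be a countable field and $R=k\langle a,b\rangle/(ab-1)$, a countable $k$-algebra. By (1) with $F=k$, $R$ acts on $k^{(\mathbb N)}$ with $ba$ not acting as the identity. So $ba\ne1$ in $R$, and in particular $R\neq0$. The algebra $T\supseteq R$ constructed above satisfies $|T|\le\aleph_0$. It is simple and strongly clean, and $ab=1\ne ba$ in $T$. $\square$
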